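\title{De Bruijn and shuffle-exchange networks embed in hypercubes with bounded dilation and expansion one}

\begin{abstract}
We show that the de Bruijn networks and the shuffle-exchange networks can be embedded into hypercubes with bounded dilation and bounded expansion. In fact, for every $n$ a single bijection of $\{0,1\}^n$ onto the vertex set of the $n$-dimensional hypercube has bounded dilation for both networks; for the de Bruijn network and $n\ge 10^{11}$ the dilation is at most $1703$. The proof is probabilistic. We describe a word by its factors of length about $n/4$, compress this description to $n$ bits by a random map that changes a bounded number of bits under a shift, and round the map to a bijection with Hall's theorem.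
\end{abstract}

\section{Introduction}

\subsection{The question and the results}

For $n\ge1$ we consider three graphs whose vertices are the binary words $x=x_1x_2\cdots x_n\in\{0,1\}^n$. All graphs are undirected, and loops and multiple edges are ignored.
\begin{itemize}
\item In the \emph{hypercube} $Q(n)$, two words are adjacent if they differ in exactly one position. The distance in $Q(n)$ is the Hamming distance $d$.
\item In the \emph{de Bruijn network} $DB(n)$, the word $x$ is adjacent to $x'=x_2\cdots x_na$ for $a\in\{0,1\}$. We write such an edge as $x\to x'$.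
\item The \emph{shuffle-exchange network} $SE(n)$ has the exchange edges $\{x_1\cdots x_{n-1}0,\ x_1\cdots x_{n-1}1\}$ and the shuffle edges $\{x_1x_2\cdots x_n,\ x_2\cdots x_nx_1\}$.
\end{itemize}
An \emph{embedding} of a graph $G$ into a graph $H$ is an injective map $\phi:V(G)\to V(H)$. Its \emph{dilation} is the maximum of $\operatorname{dist}_H(\phi(u),\phi(v))$ over the edges $\{u,v\}$ of $G$, and its \emph{expansion} is $|V(H)|/|V(G)|$. The dilation is the factor by which $\phi$ can stretch distances, and the expansion is the reciprocal of the fraction of $H$ that is used. A family $\{G_n\}$ \emph{embeds into hypercubes with $O(1)$ dilation and $O(1)$ expansion} if there are constants $c_1,c_2$ such that every $G_n$ has an embedding into some hypercube with dilation at most $c_1$ and expansion at most $c_2$. For $DB(n)$ this asks for a code: each word receives its own codeword of length $n+O(1)$, and a shift of the word changes only $O(1)$ bits of the codeword.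

Either requirement alone is easy to meet. The identity map $DB(n)\to Q(n)$ has expansion $1$, but its dilation is $n$, because the alternating words $0101\cdots$ and $1010\cdots$ are adjacent in $DB(n)$ and differ everywhere. At the other extreme, index the coordinates of $Q(2^n)$ by the words and send $x$ to the unit vector with its $1$ in coordinate $x$; the dilation is $2$ and the expansion is $2^{2^n-n}$. Dilation $1$ is impossible for $DB(n)$ with $n\ge2$: the three words of length $n$ read from $001001001\cdots$ are distinct and form a triangle, and hypercubes are bipartite.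

The question of meeting both requirements is posed in \cite{TMNS} for the families $\{SE(n)\}$ and $\{DB(n)\}$: ``It remains open whether either of these networks can be embedded into a hypercube with $O(1)$ dilation and $O(1)$ expansion.''

One might guess that the answer is no, since a shift moves every letter. If the vertices carried a clock $t(x)\in\mathbb Z/n\mathbb Z$ that advanced by one along every edge $x\to x'$, we could store the letter $x_j$ in coordinate $j+t(x)$, and a shift would only overwrite the old first letter by the new last letter. For $n\ge2$ there is no such clock: the directed cycles of lengths $2$ and $3$ read from $0101\cdots$ and $001001\cdots$ would force $2\equiv3\equiv0\pmod n$. On the other hand, degrees and diameters give no obstruction: $DB(n)$ has maximum degree at most $4$ and diameter at most $n$, while $Q(n)$ has degree $n$ and diameter $n$. The answer is yes for both families. Throughout, $n_*=10^{11}$.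

\begin{theorem}\label{thm:eight}
For all $n\ge n_*$ there is an embedding $DB(n)\to Q(n+3)$ of dilation at most $1694$. Its expansion is $8$.
\end{theorem}

\begin{theorem}\label{thm:one}
For all $n\ge n_*$ there is a bijection $\phi:\{0,1\}^n\to\{0,1\}^n$ that is an embedding $DB(n)\to Q(n)$ of dilation at most $1703$. Its expansion is $1$.
\end{theorem}

\begin{corollary}\label{cor:both}
There is a constant $c$ such that for every $n\ge1$ a single bijection $\{0,1\}^n\to V(Q(n))$ has dilation at most $c$ for both $DB(n)$ and $SE(n)$. In particular, both families embed into hypercubes with $O(1)$ dilation and $O(1)$ expansion, and the expansion can be taken to be exactly $1$.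
\end{corollary}

\begin{proof}
For $n\ge n_*$ take the bijection of Theorem~\ref{thm:one}, and for $n<n_*$ take the identity; in both cases the dilation for $DB(n)$ is less than $n_*$. A shuffle edge is an edge of $DB(n)$. The ends $x_1\cdots x_{n-1}0$ and $x_1\cdots x_{n-1}1$ of an exchange edge are both equal or adjacent to $0x_1\cdots x_{n-1}$ in $DB(n)$, so their distance in $DB(n)$ is at most $2$. Hence an embedding of $DB(n)$ of dilation $c_1$ is also an embedding of $SE(n)$ of dilation at most $2c_1$.
\end{proof}

It is known that $SE(n)$ can be embedded with dilation $1$ into $DB(n)$; composing with that embedding gives dilation $c_1$ in place of $2c_1$ for $SE(n)$. We do not use this fact. The two theorems share most of their proof, which is a probabilistic existence proof. Theorem~\ref{thm:eight} has the simpler last step and already answers the question.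

\subsection{Factors instead of positions}

A description of $x$ that survives a shift cannot refer to positions. A \emph{factor} of $x$ is a contiguous subword $x[a..b]=x_a\cdots x_b$. Fix a length $m$ and let $\mathcal C(x)$ be the \emph{set} of factors of $x$ of length $m$. Along an edge $x\to x'$ only the first factor of $x$ can disappear and only the last factor of $x'$ can appear, so
\begin{equation}\label{eq:factors}
|\mathcal C(x)\setminus\mathcal C(x')|\le1\qquad\text{and}\qquad|\mathcal C(x')\setminus\mathcal C(x)|\le1 .
\end{equation}

\begin{example}\label{ex:db3}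
Let $n=3$ and $m=2$, and let $F(x)\in\{0,1\}^4$ be the indicator vector of $\mathcal C(x)$, with coordinates in the order $00,01,10,11$:
\[
\begin{array}{c|cccccccc}
x&000&001&010&011&100&101&110&111\\ \hline
F(x)&1000&1100&0110&0101&1010&0110&0011&0001
\end{array}
\]
By \eqref{eq:factors}, $d(F(x),F(x'))\le2$ on every edge. The map is not injective, since $010$ and $101$ have the same factors. We repair this by moving $010$ to the unused vertex $1110$, a neighbor of $0110$. The neighbors of $010$ in $DB(3)$ are $001$, $100$ and $101$, and their images are at distance $1$ from $1110$. The result is an embedding $DB(3)\to Q(4)$ of dilation $2$.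
\end{example}

The proof has the same two stages. We first find a map $F:\{0,1\}^n\to\{0,1\}^n$ that changes a bounded number of bits along each edge and is spread evenly over the cube, without being injective. We then move each image a bounded distance to make the map injective (Section~\ref{sec:hall}). To build $F$ we take $m=\lceil n/4\rceil$, so that a word shares a factor with only an exponentially small fraction of all words. The indicator vector of $\mathcal C(x)$ then has $2^m$ coordinates, and it must be compressed to $n$. We do this at random (Section~\ref{sec:map}), by a sum of two kinds of terms. In the \emph{dense} term, coordinate $i$ is a random bit attached to one chosen factor $W_i(x)$; the main construction of the paper (Section~\ref{sec:stable}) chooses these $n$ factors so that at most $89$ of them change along any edge. The \emph{sparse} terms add a random vector of bounded weight for each factor of $x$ and one for $x$ itself. The dense term makes words without common factors behave like independent uniform points, and the sparse terms separate words that do have common factors. Moment estimates (Sections~\ref{sec:upper}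 and~\ref{sec:two}) then show that $F$ is evenly spread with positive probability.

\section{Rounding an evenly spread map}\label{sec:hall}

Let $V=\{0,1\}^n$ be the vertex set of $DB(n)$, and identify the vertex set of $Q(n)$ with the vector space $\mathbb F_2^n$. Let $|y|=d(y,0)$ be the weight of $y$, let $B_r(y)$ be the Hamming ball of radius $r$ about $y$, and let $b_r=|B_r(y)|=\sum_{j\le r}\binom nj$. For a map $F:V\to\mathbb F_2^n$ the \emph{load} of a ball is
\[
Z_r(y)=\#\{x\in V: F(x)\in B_r(y)\}.
\]
Each $x$ is counted in exactly $b_r$ loads, so the average of $Z_r(y)$ over $y$ is $b_r$.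

We work with balls because loads of single points are too irregular. Even if the values $F(x)$ are independent and uniform, $Z_0(y)$ is approximately Poisson with mean $1$, so for each constant $c$ the expected fraction of points with load above $c$ is bounded away from $0$. A load of mean $n+1$ or more can be concentrated enough for a union bound over the $2^n$ centers.

The tool is Hall's theorem: a finite bipartite graph with sides $V$ and $Y$ has a matching that covers $V$ if and only if every $A\subseteq V$ has at least $|A|$ neighbors in $Y$.

\begin{lemma}\label{lem:hall8}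
Suppose that $Z_1(y)\le8(n+1)$ for all $y$. Then there is an injection $\phi:V\to\mathbb F_2^{n+3}$ with $d(\phi(x),\phi(x'))\le d(F(x),F(x'))+5$ for all $x,x'\in V$.
\end{lemma}

\begin{proof}
Join $x\in V$ to $(y,c)\in\mathbb F_2^n\times\mathbb F_2^3$ if $d(F(x),y)\le1$. Every $x$ has degree $8(n+1)$, and every $(y,c)$ has degree $Z_1(y)\le8(n+1)$. If $\Gamma(A)$ is the set of neighbors of $A\subseteq V$, then counting the edges at $A$ gives $8(n+1)|A|\le8(n+1)|\Gamma(A)|$. By Hall's theorem there is an injection $\phi(x)=(y_x,c_x)$ with $d(F(x),y_x)\le1$. Then $d(y_x,y_{x'})\le d(F(x),F(x'))+2$ and $d(c_x,c_{x'})\le3$.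
\end{proof}

For a bijection onto $\mathbb F_2^n$ there is no factor $8$ to spare. If all loads $Z_r(y)$ were exactly $b_r$, the same count would give a perfect matching at radius $r$. A random map only has loads close to $b_r$, and we pay for the error with one more unit of radius, using that sets in the cube grow by a factor $1+1/n$. For $S\subseteq\mathbb F_2^n$ let $N[S]$ be the set of points at distance at most $1$ from $S$.

\begin{lemma}\label{lem:expand}
If $S\subseteq\mathbb F_2^n$ and $|S|\le2^{n-1}$, then $|N[S]|\ge(1+\frac1n)|S|$.
\end{lemma}

\begin{proof}
For each ordered pair $(u,v)$ of points take the path from $u$ to $v$ that corrects the differing coordinates from left to right. If this path uses the directed edge $(z,z')$ in direction $i$, then $u$ agrees with $z$ in the coordinates $i,\dots,n$ and $v$ agrees with $z'$ in the coordinates $1,\dots,i$. So the edge is used by at most $2^{i-1}2^{n-i}=2^{n-1}$ pairs. Each of the $|S|(2^n-|S|)$ pairs with $u\in S$ and $v\notin S$ uses an edge that leaves $S$. Hence at least $|S|(2^n-|S|)/2^{n-1}\ge|S|$ edges leave $S$. A point outside $S$ is the end of at most $n$ of them,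 so $|N[S]\setminus S|\ge|S|/n$.
\end{proof}

\begin{lemma}\label{lem:hall1}
Let $r\ge0$, $b=b_r$ and $\delta=\frac1{2n}$. Suppose that $|Z_r(y)-b|\le\delta b$ for all $y$. Then there is a bijection $\phi:V\to\mathbb F_2^n$ with $d(\phi(x),F(x))\le r+1$ for all $x\in V$.
\end{lemma}

\begin{proof}
For $A\subseteq V$ let $\Gamma_j(A)$ be the set of $y$ with $d(F(x),y)\le j$ for some $x\in A$; thus $\Gamma_{r+1}(A)=N[\Gamma_r(A)]$. Since $|V|=|\mathbb F_2^n|$, it suffices by Hall's theorem to show that $|\Gamma_{r+1}(A)|\ge|A|$ for all $A$. Call $(x,y)$ a \emph{close pair} if $d(F(x),y)\le r$. Each $x$ lies in $b$ close pairs and each $y$ in $Z_r(y)$.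

Suppose that $|\Gamma_r(A)|\le2^{n-1}$. The close pairs with $x\in A$ have $y\in\Gamma_r(A)$, so $|A|\,b\le(1+\delta)b\,|\Gamma_r(A)|$. By Lemma~\ref{lem:expand}, $|\Gamma_{r+1}(A)|\ge\frac{1+1/n}{1+1/(2n)}|A|\ge|A|$.

Suppose that $|\Gamma_r(A)|>2^{n-1}$. Now Lemma~\ref{lem:expand} does not apply to $\Gamma_r(A)$, and we apply it to $H=\mathbb F_2^n\setminus\Gamma_{r+1}(A)$. A point of $N[H]\cap\Gamma_r(A)$ would be within distance $1$ of a point of $H$, and that point would lie in $\Gamma_{r+1}(A)$. So $N[H]\cap\Gamma_r(A)=\emptyset$, and $|H|\le|N[H]|<2^{n-1}$. The close pairs with $y\in N[H]$ have $x\notin A$. The lower bound on the loads gives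
\[
|V\setminus A|\,b\ \ge\sum_{y\in N[H]}Z_r(y)\ \ge\ \Big(1-\frac1{2n}\Big)\Big(1+\frac1n\Big)b\,|H|\ =\ \Big(1+\frac{n-1}{2n^2}\Big)b\,|H|\ \ge\ b\,|H| .
\]
Hence $|\Gamma_{r+1}(A)|=2^n-|H|\ge2^n-|V\setminus A|=|A|$.
\end{proof}

\section{A stable choice of factors}\label{sec:stable}

From now on $n\ge n_*$, and $[n]=\{1,\dots,n\}$. Put
\[
T=\lfloor n/16\rfloor,\qquad m=\lceil n/4\rceil,\qquad \ell=n-2T,\qquad \Lambda=\ell-m+1 ,
\]
and let $\mathcal C(x)$ be the set of factors of length $m$. A word of length $\ell$ has $\Lambda$ positions at which a factor of length $m$ can start. Since $m\le n/4+3/4$,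
\begin{equation}\label{eq:lambda}
\Lambda\ge n-\frac n8-\frac n4+\frac14\ge\frac{5n}8\ge10T .
\end{equation}

\begin{proposition}\label{prop:stable}
There are maps $W_1,\dots,W_n:V\to\{0,1\}^m$ such that $W_i(x)\in\mathcal C(x)$ for all $i$ and $x$, and $\#\{i:W_i(x)\ne W_i(x')\}\le89$ for every edge $x\to x'$ of $DB(n)$.
\end{proposition}

The natural first attempt gives each index $i$ its own random order of $\{0,1\}^m$ and lets $W_i(x)$ be the first element of $\mathcal C(x)$. Then $W_i(x)\ne W_i(x')$ exactly when the first element of $\mathcal C(x)\cup\mathcal C(x')$ lies in only one of the two sets. By \eqref{eq:factors} this has probability at most $2/|\mathcal C(x)\cup\mathcal C(x')|$. If all $n-m+1>3n/4$ factors of $x$ are distinct, the expected number of changing indices is below $8/3$. Two things must be repaired.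

First, a word may have few distinct factors. Start at $0^n$, append a $1$ and then arbitrary letters. For $j\le T$, step $j$ adds a new factor to a set of $j$ factors, so the expected number of changes in $T$ steps is $n\sum_{j=1}^T\frac1{j+1}$, which is of order $n\log n$. We shall count factors with multiplicity.

Second, a bounded expectation is not a bound on every edge. On an edge where a new factor enters, each index changes independently with probability at least $1/n$, so more than $c$ indices change with probability bounded away from $0$, for every constant $c$. What does concentrate well enough for a union bound over $V$ is the total number of changes in $T$ consecutive steps. We therefore slide a window through $x$, which gives the word a simulated history of $T$ steps, and use a queue to carry out the changes at a constant rate.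

\subsection{Tokens}

A \emph{token} is a pair $\alpha=(C,j)$ with $C\in\{0,1\}^m$ and $j\in[n]$; we call $C$ its word. For $z\in\{0,1\}^\ell$ let $\operatorname{mult}_z(C)$ be the number of occurrences of $C$ in $z$, and let
\[
M(z)=\{(C,j):1\le j\le\operatorname{mult}_z(C)\},\qquad\text{so that }|M(z)|=\Lambda .
\]
Let $z'=z_2\cdots z_\ell a$, let $C$ be the first factor of $z$ and $C'$ the last factor of $z'$. If $C=C'$ then $M(z)=M(z')$. Otherwise only $(C,\operatorname{mult}_z(C))$ leaves and only $(C',\operatorname{mult}_{z'}(C'))$ enters. So $|M(z)\setminus M(z')|\le1$ and $|M(z')\setminus M(z)|\le1$.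

\begin{example}\label{ex:tokens}
Take the small values $m=2$, $\ell=4$ and slide the window along $010101\cdots$. The token sets alternate between
\[
M(0101)=\{(01,1),(01,2),(10,1)\}\quad\text{and}\quad M(1010)=\{(01,1),(10,1),(10,2)\}.
\]
The token $(01,2)$ enters or leaves at every step, and an index that ranks it first changes its choice at every step. The union of two or more consecutive sets is constant.
\end{example}

Such oscillation would spoil the exponential moment below, so we take unions. For a word $u$ of length $n$ or $n+1$ put
\[
M_t(u)=M(u[t+1..t+\ell]),\qquad S_s(u)=\bigcup_{t=s}^{s+T}M_t(u).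
\]
The set $S_s(u)$ depends only on the factor $u[s+1..s+\ell+T]$. Since $\ell+T=n-T$, it is defined for $0\le s\le T$ if $u$ has length $n$ and for $0\le s\le T+1$ if $u$ has length $n+1$. We call $s$ the \emph{time}. A token \emph{toggles} at step $s\ge1$ if it belongs to exactly one of $S_{s-1}(u)$ and $S_s(u)$.

\begin{lemma}\label{lem:tokens}
Let $u\in V$ and $S_s=S_s(u)$. Put $K=\bigcap_{s=0}^TS_s$ and $J=\bigcup_{s=0}^TS_s\setminus K$. Then $|K|\ge9T$ and $|J|\le2T$, and every token toggles at most twice during the steps $1,\dots,T$.
\end{lemma}

\begin{proof}
The sets $M_s,\dots,M_{s+T-1}$ are contained in both $S_{s-1}$ and $S_s$. Hence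
\[
S_s\setminus S_{s-1}\subseteq M_{s+T}\setminus M_{s+T-1},\qquad S_{s-1}\setminus S_s\subseteq M_{s-1}\setminus M_s ,
\]
and at each step at most one token enters and at most one leaves. At most $T$ tokens of $S_0$ ever leave, so $|K|\ge|M_0|-T=\Lambda-T\ge9T$ by \eqref{eq:lambda}. Each token of $J$ toggles at some step, and there are at most two toggles per step, so $|J|\le2T$.

Fix a token $\alpha$. The set $\{s\in[0,T]:\alpha\in S_s\}$ is the union of the intervals $[t-T,t]\cap[0,T]$ over all $t\in[0,2T]$ with $\alpha\in M_t$. Such an interval is the initial segment $[0,t]$ if $t\le T$ and the final segment $[t-T,T]$ if $t\ge T$. So the set is the union of one initial and one final segment of $[0,T]$, each possibly empty, and $\alpha$ leaves at most once and enters at most once.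
\end{proof}

\subsection{Priorities}

A \emph{system of priorities} assigns to each index $i\in[n]$ and each token $\alpha$ a number $\pi_i(\alpha)\in[0,1]$, all these numbers being distinct. The \emph{leader} $A_i(u,s)$ is the token of $S_s(u)$ with the least value of $\pi_i$. For $u\in V$ let
\[
Y_i(u)=\#\{s\in[1,T]:A_i(u,s)\ne A_i(u,s-1)\}.
\]

\begin{lemma}\label{lem:prio}
There is a system of priorities with $\sum_{i=1}^nY_i(u)<5n$ for all $u\in V$.
\end{lemma}

\begin{proof}
Let the $\pi_i(\alpha)$ be independent and uniform on $[0,1]$; they are distinct almost surely. Fix $u$, take $K$ and $J$ as in Lemma~\ref{lem:tokens}, let $c_\alpha\le2$ be the number of toggles of $\alpha$, and let $\mu_i=\min_{\alpha\in K}\pi_i(\alpha)$.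

Suppose that $A_i(u,s)\ne A_i(u,s-1)$. If both leaders belonged to both $S_{s-1}$ and $S_s$, each would have smaller priority than the other. So one of them, say $\alpha$, toggles at step $s$. Then $\alpha\in J$, and $\pi_i(\alpha)<\mu_i$ because $\alpha$ leads a set that contains $K$. Charging each change to such a toggle gives
\[
Y_i\le\sum_{\alpha\in J}c_\alpha\,\mathbf 1[\pi_i(\alpha)<\mu_i].
\]
Since $J\cap K=\emptyset$, the indicators are, conditionally on $\mu_i$, independent with mean $\mu_i$. Using $e^{c_\alpha/2}\le e$ (this is where the bound on toggles enters) and $|J|\le2T$, we get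
\[
\mathbb E\big[e^{Y_i/2}\,\big|\,\mu_i\big]\le\big(1+(e-1)\mu_i\big)^{2T}\le e^{\lambda\mu_i},\qquad\lambda=2(e-1)T<3.44\,T .
\]
Moreover $\mathbb P(\mu_i>t)\le e^{-|K|t}\le e^{-9Tt}$ for $t\ge0$. Therefore
\[
\mathbb E\,e^{\lambda\mu_i}=1+\int_0^\infty\lambda e^{\lambda t}\,\mathbb P(\mu_i>t)\,dt\le1+\frac{\lambda}{9T-\lambda}=\frac{9T}{9T-\lambda}<\frac9{5.56}<e^{1/2}.
\]
The $Y_i$ are independent, since $Y_i$ depends only on $\pi_i$. By Markov's inequality applied to $e^{\sum_iY_i/2}$, we have $\mathbb P(\sum_iY_i\ge5n)\le e^{-5n/2}e^{n/2}=e^{-2n}$. Since $2^ne^{-2n}<1$, some outcome works for all $u\in V$.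
\end{proof}

\subsection{The queue}

Fix priorities as in Lemma~\ref{lem:prio}, and let $R=\lceil5n/T\rceil$. Then $RT\ge5n$, and $R\le89$ because $T\ge n/16-1\ge0.9\,n/16$ and $80/0.9<89$.

An \emph{event} of a word $u$ is a pair $(s,i)$ with $s\ge1$ and $A_i(u,s)\ne A_i(u,s-1)$; it has time $s$ and index $i$. Events are ordered by time and then by index, and $e_s=e_s(u)$ is the number of events at time $s$. Imagine a server that starts idle at time $0$ and executes up to $R$ waiting events per unit of time, oldest first. Its backlog satisfies $q_0=0$ and $q_s=\max(0,q_{s-1}+e_s-R)$, and induction on $s$ gives $q_s=\max_{0\le j\le s}\big(\sum_{\sigma=j+1}^se_\sigma-R(s-j)\big)$. Each index will display the leader it had before its first unexecuted event. Accordingly, for $x\in V$ define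
\begin{equation}\label{eq:queue}
q(x)=\max_{0\le j\le T}\Big(\sum_{\sigma=j+1}^Te_\sigma(x)-R(T-j)\Big).
\end{equation}
The difficulty is that for the shifted word $x'$ the server starts one unit of time later, and it must still agree with the server of $x$. Here Lemma~\ref{lem:prio} is used. The term $j=T$ in \eqref{eq:queue} is $0$, and the term $j=0$ is negative because $\sum_{\sigma=1}^Te_\sigma=\sum_iY_i(x)<5n\le RT$. So the maximum may be taken over $1\le j\le T$: the backlog does not depend on the events at time $1$, and
\begin{equation}\label{eq:qbound}
0\le q(x)\le\sum_{\sigma=2}^Te_\sigma(x).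
\end{equation}

\begin{example}
Let $T=3$ and $R=2$, and let $x$ see the counts $(e_1,e_2,e_3)$ and $x'$ the counts $(e_2,e_3,e_4)$. For $(e_1,\dots,e_4)=(0,1,4,0)$ both totals are $5<RT$. We get $q(x)=2$ and $q(x')=0$, so two events of the burst at time $3$ are already executed for $x$ and the other two are executed on the edge $x\to x'$. For $(4,2,2,2)$ the total of $x$ is too large. Now $q(x)=2$ is inherited from time $1$, which $x'$ does not see, and $q(x')=0$; on the edge, $q(x)+e_4-q(x')=4>R$ events are executed.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:stable}]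
Call the last $q(x)$ events of $x\in V$ \emph{pending}. By \eqref{eq:qbound} their times lie in $[2,T]$. Define $A_i^*(x)=A_i(x,s-1)$ if $(s,i)$ is the first pending event with index $i$, and $A_i^*(x)=A_i(x,T)$ if no pending event has index $i$. Let $W_i(x)$ be the word of the token $A_i^*(x)$. This token lies in some $M_t(x)$, so $W_i(x)\in\mathcal C(x)$.

Let $x'=x_2\cdots x_na$ and let $v=xa$, a word of length $n+1$. For $0\le s\le T$ we have $S_s(x)=S_s(v)$ and $S_s(x')=S_{s+1}(v)$, hence $A_i(x,s)=A_i(v,s)$ and $A_i(x',s)=A_i(v,s+1)$. So the events of $x$ are the events of $v$ at times $1,\dots,T$, and the events of $x'$, with times increased by one, are the events of $v$ at times $2,\dots,T+1$. Write $e_s=e_s(v)$, $q=q(x)$, $q'=q(x')$. Then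
\[
q'=\max_{1\le j\le T+1}\Big(\sum_{\sigma=j+1}^{T+1}e_\sigma-R(T+1-j)\Big)=\max(0,\ q+e_{T+1}-R):
\]
the term $j=T+1$ is $0$, and each term with $1\le j\le T$ is the corresponding term of \eqref{eq:queue} plus $e_{T+1}-R$, where these terms of \eqref{eq:queue} have maximum $q$.

Let $L_1$ be the ordered list of events of $v$ at times $2,\dots,T$, and let $L$ be $L_1$ followed by the events at time $T+1$. The pending events of $x$ are the last $q$ entries of $L_1$, and those of $x'$ are the last $q'$ entries of $L$. For $0\le k\le|L|$ let $\operatorname{st}_i(k)$ be the token displayed at index $i$ after the first $k$ entries of $L$ are executed: $\operatorname{st}_i(k)=A_i(v,s-1)$ if $(s,i)$ is the first entry of index $i$ after the first $k$ entries of $L$, and $\operatorname{st}_i(k)=A_i(v,T+1)$ if there is no such entry. Comparing definitions gives $A_i^*(x')=\operatorname{st}_i(|L|-q')$. We claim that $A_i^*(x)=\operatorname{st}_i(|L_1|-q)$. If $x$ has a pending event of index $i$, both sides are defined by the first such event. If not, the left side is $A_i(v,T)$. The right side is $A_i(v,T)$ if $(T+1,i)$ is an event, and otherwise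 it is $A_i(v,T+1)=A_i(v,T)$.

The two arguments differ by $(|L|-q')-(|L_1|-q)=q+e_{T+1}-q'=\min(q+e_{T+1},R)\in[0,R]$. Also $\operatorname{st}_i(k)=\operatorname{st}_i(k+1)$ unless entry $k+1$ of $L$ has index $i$. Hence $A_i^*(x)\ne A_i^*(x')$ for at most $R\le89$ indices $i$.
\end{proof}

\section{The random map}\label{sec:map}

Fix $W_1,\dots,W_n$ as in Proposition~\ref{prop:stable}; they are no longer random. A \emph{random unit vector} is a uniformly chosen standard basis vector of $\mathbb F_2^n$. Let $w=400$, and choose independently
\begin{itemize}
\item uniform bits $\beta_i(C)$ for $i\in[n]$ and $C\in\{0,1\}^m$;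
\item vectors $U(C)$ for $C\in\{0,1\}^m$ and $U'(x)$ for $x\in V$, each the sum of $w$ independent random unit vectors.
\end{itemize}
Define
\[
F(x)=\big(\beta_i(W_i(x))\big)_{i=1}^n+\sum_{C\in\mathcal C(x)}U(C)+U'(x)\ \in\mathbb F_2^n .
\]
Along an edge $x\to x'$ the first term changes in at most $89$ coordinates, the second changes by at most two vectors $U(C)$ by \eqref{eq:factors}, and the third changes by $U'(x)+U'(x')$. All vectors $U$, $U'$ have weight at most $w$. So for every outcome and every edge,
\begin{equation}\label{eq:lip}
d(F(x),F(x'))\le89+2w+2w=1689 .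
\end{equation}

Each term is needed for a reason. Without the first, $F(x)$ would be a sum of $s\le wn$ random unit vectors. Such a sum has expected weight $\frac n2\big(1-(1-\frac2n)^s\big)\le(\frac12-\varepsilon)n$ for a constant $\varepsilon>0$, so by Markov's inequality it lies, with probability bounded away from $0$, in the ball $B_{(1-\varepsilon)n/2}(0)$, an exponentially small part of the cube. The first term alone does not separate overlapping words: in our construction, two words with $q=0$ and the same last $n-T$ letters have the same $W_i$ for all $i$. The last term handles words with the same set of factors, such as $010$ and $101$ in Example~\ref{ex:db3}.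

In the estimates below we use $n^{1/4}>500$ and $\log_2n\le n^{1/4}$, which give
\begin{equation}\label{eq:num}
44\log_2n+3\le\sqrt n\le0.08\,n .
\end{equation}

\subsection{Sums of random unit vectors}

For $s\ge1$ let $P_s$ be the distribution of the sum of $s$ independent random unit vectors, and let $p_s=\max_uP_s(u)$.

\begin{lemma}\label{lem:ps}
For even $s\ge2$ we have $p_s\le(s/n)^{s/2}$ and $p_s\le2\cdot2^{-n}(1+e^{-2s/n})^n$.
\end{lemma}

\begin{proof}
By the Cauchy--Schwarz inequality,
\[
P_s(u)=\sum_zP_{s/2}(z)P_{s/2}(u+z)\le\sum_zP_{s/2}(z)^2=P_s(0),
\]
so $p_s=P_s(0)$. The sum is $0$ exactly when the sequence of chosen coordinates, an element of $[n]^s$, uses every value an even number of times. Then the $s$ positions can be paired so that paired positions carry equal values. There are $(s-1)(s-3)\cdots1\le s^{s/2}$ pairings and $n^{s/2}$ choices of values for each, so $P_s(0)\le s^{s/2}n^{s/2}/n^s$.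

For the second bound recall Fourier inversion on $\mathbb F_2^n$. For a distribution $P$ put $\widehat P(\eta)=\sum_zP(z)(-1)^{\eta\cdot z}$; then $P(0)=2^{-n}\sum_\eta\widehat P(\eta)$, and the transform of a sum of independent vectors is the product of the transforms. A random unit vector has transform $1-2|\eta|/n$, whose absolute value is $1-2\min(|\eta|,n-|\eta|)/n\le e^{-2\min(|\eta|,n-|\eta|)/n}$. Hence
\[
P_s(0)\le2^{-n}\sum_\eta\Big(e^{-2s|\eta|/n}+e^{-2s(n-|\eta|)/n}\Big)=2\cdot2^{-n}(1+e^{-2s/n})^n .\qedhere
\]
\end{proof}

\subsection{Conditioning on a few words}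

A moment of a load is a sum over tuples of words, and we shall reveal the words of a tuple one at a time. So we need the distribution of $F(x)$ given all the randomness that the earlier words can see. For $D\subseteq V$ let $\mathcal W_D=\bigcup_{x\in D}\mathcal C(x)$, and let $\mathcal F_D$ be the $\sigma$-algebra generated by the variables $\beta_i(C)$ and $U(C)$ with $C\in\mathcal W_D$ and $U'(x)$ with $x\in D$. For $x\in D$ the vector $F(x)$ is $\mathcal F_D$-measurable, since $W_i(x)\in\mathcal C(x)$. For $x\in V$ let $f_D(x)=|\mathcal C(x)\setminus\mathcal W_D|$ be the number of \emph{new} factors of $x$. Call $x$ \emph{$D$-free} if $\mathcal C(x)\cap\mathcal W_D=\emptyset$; then $x\notin D$.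

\begin{lemma}\label{lem:cond}
Let $D\subseteq V$ and $x\in V$.
\begin{enumerate}
\item[(a)] If $x$ is $D$-free, then conditionally on $\mathcal F_D$ the vector $F(x)$ is uniform on $\mathbb F_2^n$.
\item[(b)] If $x\notin D$, then $\mathbb P(F(x)=y\mid\mathcal F_D)\le p_{w(f_D(x)+1)}$ for all $y$.
\end{enumerate}
\end{lemma}

\begin{proof}
In both cases we write $F(x)=X+X'$, where $X$ is independent of the pair $(\mathcal F_D,X')$. Conditionally on $\mathcal F_D$ and $X'$, the event $F(x)=y$ has probability $\mathbb P(X=u)$ with $u=y+X'$.

(a) Let $X=(\beta_i(W_i(x)))_i$. These bits are $n$ different entries of the table $\beta$, because the indices $i$ differ, and none of them generates $\mathcal F_D$, because $W_i(x)\in\mathcal C(x)$ is not in $\mathcal W_D$. So $X$ is uniform and independent of $\mathcal F_D$ and of all $U,U'$.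

(b) Let $X=\sum_{C\in\mathcal C(x)\setminus\mathcal W_D}U(C)+U'(x)$. This is a sum of $w(f_D(x)+1)$ independent random unit vectors, and it is independent of $\mathcal F_D$ and of the bits $\beta$, which together determine $X'$.
\end{proof}

The bound in (b) is weak when $x$ has few new factors, so we must show that such words are few. The model case is $D=\{z\}$ and $x=z_{f+1}\cdots z_n\,a_1\cdots a_f$ with $0\le f\le n-m$: these $2^f$ words are not $D$-free, and each has at most $f$ new factors, one for each new letter. The next lemma says that, up to a polynomial factor, this is the general picture. Repetitions inside $x$ need care. In $x=C0^{n-m}$ with $C\in\mathcal W_D$ the factor $0^m$ occurs at least $n-2m+1$ times but contributes only one vector $U(0^m)$. A repeated factor brings no new randomness, but it is also cheap to describe, by a pointer to an earlier occurrence.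

\begin{lemma}\label{lem:count}
Let $|D|\le n^2$. Every word $x$ that is not $D$-free has $f_D(x)\le n-m$, and for each $f$ at most $n^{33}2^f$ such words have $f_D(x)=f$. In particular, at most $n^{33}2^{n-m+1}$ words are not $D$-free.
\end{lemma}

\begin{proof}
Let $x$ be not $D$-free and $f=f_D(x)$. For a \emph{start} $k\in[1,n-m+1]$ let $I_k=[k,k+m-1]$. Call $k$ \emph{fresh} if $x[k..k+m-1]$ is not in $\mathcal W_D$ and does not occur in $x$ at a smaller start, and \emph{stale} otherwise. The fresh starts are the first occurrences of the new factors, so there are $f$ of them. Some factor of $x$ lies in $\mathcal W_D$, so some start $k_0$ is stale, and $f\le n-m$. Call a position $j\in[n]$ \emph{covered} if $j\in I_k$ for a stale $k$.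

\emph{At most $f$ positions are uncovered.} All positions in $I_{k_0}$ are covered. Send an uncovered $j<k_0$ to the start $j$, and an uncovered $j>k_0+m-1$ to the start $j-m+1\in(k_0,n-m+1]$. In both cases the interval of the image contains $j$, so the image is fresh. The map is injective, since images of the first kind are below $k_0$ and those of the second kind are above $k_0$.

\emph{At most $8$ stale intervals suffice.} Choose a minimal family of stale starts whose intervals contain all covered positions, and let $t\ge1$ be its size. If $I_{k_1},I_{k_2},I_{k_3}$ with $k_1<k_2<k_3$ had a common point, then $I_{k_1}\cup I_{k_3}=[k_1,k_3+m-1]$ would contain $I_{k_2}$, against minimality. So each position lies in at most two of the intervals, and $tm\le2n$. Since $m\ge n/4$, we get $t\le8$.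

\emph{Encoding.} For each of the $t$ starts $k$ record $k$ and a \emph{source}: either the word of $\mathcal W_D$ equal to $x[k..k+m-1]$, or a start $k'<k$ at which the same word occurs. Record also the letters at the uncovered positions. These data determine $x$ from left to right: a letter $x_j$ with $j\in I_k$ is read off a word of $\mathcal W_D$ or equals the earlier letter $x_{j-(k-k')}$. There are at most $n$ choices for each start and at most $|\mathcal W_D|+n\le n^3+n$ for each source. The starts determine the uncovered positions, so the letters can be chosen in at most $2^f$ ways. The number of words is at most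
\[
\sum_{t=1}^8\big(n(n^3+n)\big)^t2^f\le8\,(2n^4)^8\,2^f=2^{11}n^{32}2^f\le n^{33}2^f .
\]
Summing over $0\le f\le n-m$ gives the last statement.
\end{proof}

It remains to weigh the $n^{33}2^f$ words against the probability $p_{w(f+1)}$. For small $f$ the probability must beat the polynomial $n^{33}$, which is the reason for the size of $w$ and of $n_*$. For large $f$ the probability cannot fall below $2^{-n}$, so we need $2^f$ to be exponentially smaller than $2^n$; this holds because $f\le n-m$ and $m$ is linear in $n$.

\begin{lemma}\label{lem:sum}
Let $|D|\le n^2$, and let $\mathcal N_D$ be the set of words $x\notin D$ that are not $D$-free. Then for every outcome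
\[
\sum_{x\in\mathcal N_D}\ \max_y\ \mathbb P(F(x)=y\mid\mathcal F_D)\le n^{-10}.
\]
\end{lemma}

\begin{proof}
Put $g=f+1$, so that $1\le g\le n-m+1\le0.76\,n$. By Lemmas~\ref{lem:cond}(b) and~\ref{lem:count} the sum is at most $\sum_gn^{33}2^gp_{wg}$. We apply Lemma~\ref{lem:ps}, with the even number $s=wg$, in three ranges, and show that each contributes at most $\frac13n^{-10}$.

\emph{The range $g\le\sqrt n$.} Here $wg/n\le w/\sqrt n\le n^{-1/4}$, because $w=400<n^{1/4}$. The first bound gives $p_{wg}\le n^{-wg/8}=n^{-50g}$. The contribution is at most $n^{33}\sum_{g\ge1}(2n^{-50})^g\le4n^{-17}$.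

\emph{The range $\sqrt n<g\le n/(16w)$.} Here $wg/n\le1/16$, so $p_{wg}\le16^{-wg/2}=2^{-2wg}$ and $2^gp_{wg}\le2^{-g}<2^{-\sqrt n}$. There are at most $n$ terms, so the contribution is at most $n^{34}2^{-\sqrt n}\le\frac18n^{-10}$ by \eqref{eq:num}.

\emph{The range $g>n/(16w)$.} Put $\theta=g/n\in[\frac1{6400},0.76]$. The second bound shows that a term is at most $2n^{33}2^{nh(\theta)}$ with $h(\theta)=\theta-1+\log_2(1+e^{-800\theta})$. The function $h$ is convex, since the second derivative of $\ln(1+e^{-c\theta})$ is $c^2e^{c\theta}/(1+e^{c\theta})^2>0$; so it is largest at an endpoint. From $e^{-1/8}<0.8825$ and $\log_21.8825<0.913$ we get $h(\frac1{6400})<\frac1{6400}-1+0.913<-0.08$, and $h(0.76)=-0.24+\log_2(1+e^{-608})<-0.2$. The contribution is at most $2n^{34}2^{-0.08n}\le\frac14n^{-10}$ by \eqref{eq:num}.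
\end{proof}

\section{Upper bounds on loads: proof of Theorem~\ref{thm:eight}}\label{sec:upper}

By \eqref{eq:lip} and Lemma~\ref{lem:hall8}, it suffices to find an outcome with $Z_1(y)\le8(n+1)$ for all $y$; the dilation is then at most $1689+5=1694$.

Fix $y$, let $Z=Z_1(y)$, and let $E_x$ be the event $F(x)\in B_1(y)$. The falling factorial $(Z)_j=Z(Z-1)\cdots(Z-j+1)$ counts ordered $j$-tuples of distinct words $x$ for which $E_x$ holds, so
\[
\mathbb E(Z)_j=\sum_{x_1,\dots,x_j\ \text{distinct}}\mathbb P(E_{x_1}\cap\dots\cap E_{x_j}).
\]
If the values $F(x)$ were independent and uniform, this would be at most $(n+1)^j$. We show that the dependence costs only the replacement of $n+1$ by $n+2$. Let $|D|\le n^2$. By Lemma~\ref{lem:cond}(a), each of the at most $2^n$ words that are $D$-free has $\mathbb P(E_x\mid\mathcal F_D)=(n+1)2^{-n}$. The ball has $n+1$ points, so by Lemma~\ref{lem:sum} the words of $\mathcal N_D$ contribute at most $(n+1)n^{-10}\le1$ in total. Thus $\sum_{x\notin D}\mathbb P(E_x\mid\mathcal F_D)\le n+2$. Let $k=4(n+1)\le n^2$ and $1\le j\le k$, fix distinct $x_1,\dots,x_{j-1}$, and let $D=\{x_1,\dots,x_{j-1}\}$. The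 event $E=E_{x_1}\cap\dots\cap E_{x_{j-1}}$ lies in $\mathcal F_D$, so
\[
\sum_{x\notin D}\mathbb P(E\cap E_x)=\mathbb E\Big[\mathbf 1_E\sum_{x\notin D}\mathbb P(E_x\mid\mathcal F_D)\Big]\le(n+2)\,\mathbb P(E).
\]
Summing over $x_1,\dots,x_{j-1}$ gives $\mathbb E(Z)_j\le(n+2)\,\mathbb E(Z)_{j-1}$, and hence $\mathbb E(Z)_k\le(n+2)^k$.

If $Z\ge8(n+1)=2k$, then each of the $k$ factors of $(Z)_k$ exceeds $k$. By Markov's inequality,
\[
\mathbb P\big(Z\ge8(n+1)\big)\le\Big(\frac{n+2}{4(n+1)}\Big)^k\le2^{-4(n+1)} .
\]
Since $2^n2^{-4(n+1)}<1$, some outcome has $Z_1(y)\le8(n+1)$ for all $y$. This proves Theorem~\ref{thm:eight}. \qed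

\section{Two-sided bounds on loads: proof of Theorem~\ref{thm:one}}\label{sec:two}

Lemma~\ref{lem:hall1} asks for more: the loads must be bounded from both sides, with relative error $\frac1{2n}$. Factorial moments control only the upper tail, so we use a high centered moment. Its order must be linear in $n$ for the union bound. The estimate below then needs a ball with at least $9216\,n^5$ points, which explains the radius $6$. Put
\[
r=6,\qquad b=b_6,\qquad\rho=b\,2^{-n},\qquad\delta=\frac1{2n},\qquad k=2n .
\]
We have $b\le7\binom n6\le n^6$ and $b\ge\binom n6\ge(n/2)^6/720=n^6/46080\ge9216\,n^5$, since $46080\cdot9216<10^9$.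

\begin{proposition}\label{prop:two}
With positive probability, $|Z_6(y)-b|\le\delta b$ for all $y\in\mathbb F_2^n$.
\end{proposition}

\begin{proof}
Fix $y$, let $\xi_x=\mathbf 1[F(x)\in B_6(y)]$ and $Z=\sum_x\xi_x$. (By Lemma~\ref{lem:cond}(a) with $D=\emptyset$, $\mathbb E\xi_x=\rho$ and $\mathbb EZ=b$.) Since $Z-b=\sum_x(\xi_x-\rho)$,
\begin{equation}\label{eq:moment}
\mathbb E(Z-b)^{2k}=\sum_{(x_1,\dots,x_{2k})\in V^{2k}}\mathbb E\prod_{j=1}^{2k}(\xi_{x_j}-\rho),
\end{equation}
with repetitions allowed. For a tuple, define a graph on $[2k]$ by joining $j\ne j'$ if $\mathcal C(x_j)\cap\mathcal C(x_{j'})\ne\emptyset$; in particular $j$ and $j'$ are joined if $x_j=x_{j'}$.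

\emph{Tuples with an isolated vertex contribute $0$.} If $j$ is isolated, then $x_j$ is $D$-free for $D=\{x_{j'}:j'\ne j\}$. The other factors of the product are $\mathcal F_D$-measurable, and $\mathbb E[\xi_{x_j}-\rho\mid\mathcal F_D]=0$ by Lemma~\ref{lem:cond}(a).

\emph{The remaining tuples.} Every component has at least two vertices, so there are at most $k$ components. We bound the term in absolute value by $\mathbb E\prod_j(\xi_{x_j}+\rho)$. List the components one after another, each in breadth-first order, and call the first vertex of each component a \emph{root}. This yields an ordering of $[2k]$ and a set of at most $k$ roots such that every non-root is adjacent to an earlier vertex. Call a tuple \emph{compatible} with an ordering and a set of roots if this last condition holds. There are at most $(2k)!\,2^{2k}$ such choices. Fix one with $t\le k$ roots, and relabel so that the ordering is $1,2,\dots,2k$. Compatibility means that for each non-root $j$ the word $x_j$ is not $D_j$-free, where $D_j=\{x_1,\dots,x_{j-1}\}$; at a root there is no condition.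

As in Section~\ref{sec:upper}, we sum $\mathbb E\prod_j(\xi_{x_j}+\rho)$ over $x_{2k}$, then over $x_{2k-1}$, and so on. When we sum over $x_j$, the earlier factors are nonnegative and $\mathcal F_D$-measurable for $D=D_j$, and $|D|\le2k-1<4n\le n^2$. So each step multiplies the bound by an upper bound for $\sum_x\mathbb E[\xi_x+\rho\mid\mathcal F_D]$, the sum being over the admissible $x$. Split the terms $\xi_x$ into three classes. The words $x\in D$ contribute at most $|D|$, since $\xi_x\le1$. The words of $\mathcal N_D$ contribute at most $bn^{-10}\le n^{-4}$, by Lemma~\ref{lem:sum}. The $D$-free words contribute at most $2^n\rho=b$, by Lemma~\ref{lem:cond}(a).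
\begin{itemize}
\item At a root all $2^n$ words are admissible and the terms $\rho$ add up to $b$. The sum is at most $|D|+n^{-4}+b+b\le3b$.
\item At a non-root no $D$-free word is admissible, and by Lemma~\ref{lem:count} the terms $\rho$ add up to at most $\rho\,n^{33}2^{n-m+1}\le n^{39}2^{1-m}$. This is at most $1$, since $m\ge n/4\ge39\log_2n+1$ by \eqref{eq:num}. The sum is at most $|D|+n^{-4}+1\le2k+1\le3k$.
\end{itemize}
So only roots cost a factor of order $b$. The compatible tuples contribute at most $(3b)^t(3k)^{2k-t}\le(3b)^k(3k)^k$, because $b\ge k$ and $t\le k$. With $(2k)!\le(2k)^{2k}$, \eqref{eq:moment} gives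
\[
\mathbb E(Z-b)^{2k}\le(4k^2)^k\,4^k\,(9bk)^k=(144\,k^3b)^k .
\]
By Markov's inequality, and since $144\,k^3/\delta^2=144\cdot8n^3\cdot4n^2=4608\,n^5$,
\[
\mathbb P(|Z-b|>\delta b)\le\Big(\frac{144\,k^3b}{\delta^2b^2}\Big)^k=\Big(\frac{4608\,n^5}{b}\Big)^{2n}\le2^{-2n}.
\]
Since $2^n2^{-2n}<1$, the union bound over $y$ finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Fix an outcome $F$ as in Proposition~\ref{prop:two}. Lemma~\ref{lem:hall1} with $r=6$ gives a bijection $\phi:V\to\mathbb F_2^n$ with $d(\phi(x),F(x))\le7$ for all $x$. By \eqref{eq:lip}, $d(\phi(x),\phi(x'))\le7+1689+7=1703$ on every edge $x\to x'$ of $DB(n)$.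
\end{proof}

\begin{thebibliography}{1}

\bibitem{TMNS}
G.~Tinhofer, E.~Mayr, H.~Noltemeier, M.~Syslo (eds.), \emph{Computational Graph Theory},
\texttt{https://isidore.co/\allowbreak calibre/\allowbreak legacy/\allowbreak get/\allowbreak PDF/\allowbreak 5363/\allowbreak CalibreLibrary/\allowbreak Computational\%20\allowbreak Graph\%20\allowbreak Theory\%20-\%20\allowbreak Tinhofer\%2C\%20\allowbreak Gottfried\%20\%26\%20\allowbreak Albrecht\_5363.pdf}

\end{thebibliography}
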